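# Space $O(\log\log n)$ and query complexity $n^{1-\delta}$

All logarithms are to base 2. Space bounds are read as $O(\max(1,\cdot))$ for small $n$. Testers may be adaptive, and they may err on both sides.

## 1. Distance to a language, testers, query complexity

Let $\Sigma$ be a fixed finite alphabet and $L\subseteq\Sigma^*$ a language.

**Definition (far).** Let $x\in\Sigma^n$ and $\epsilon>0$. The word $x$ is *$\epsilon$-far* from $L$ if every $y\in L\cap\Sigma^n$ differs from $x$ in at least $\epsilon n$ positions. If $L\cap\Sigma^n=\emptyset$, every $x\in\Sigma^n$ counts as $\epsilon$-far.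

*Example.* Let $L=\{0^k1^k:k\ge0\}$. For odd $n$ every word is $\epsilon$-far. For $n=2k$ there is only one word to compare with, and $x$ is $\epsilon$-far exactly when $x$ and $0^k1^k$ differ in at least $\epsilon n$ positions. The word $1^k0^k$ is $1$-far.

**Definition (tester).** An *$\epsilon$-tester* for $L$ is a randomized algorithm that is given $n$ and query access to the letters of an input $x\in\Sigma^n$. It accepts with probability at least $2/3$ if $x\in L$, and it rejects with probability at least $2/3$ if $x$ is $\epsilon$-far from $L$. Nothing is required on the other inputs.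

*Example.* Let $L$ contain at most one word of each length, as above, and let $0<\epsilon\le1$. If there is no word of length $n$ in $L$, reject. Otherwise sample $\lceil 2/\epsilon\rceil$ uniform positions and accept iff the input agrees there with the unique word. A word of $L$ is always accepted. An $\epsilon$-far word survives with probability at most $(1-\epsilon)^{2/\epsilon}\le e^{-2}<1/3$. So this is an $\epsilon$-tester.

**Definition (query complexity).** For fixed $\epsilon$, $q_{L,\epsilon}(n)$ is the minimum, over all $\epsilon$-testers for $L$, of the maximum number of queries made on inputs of length $n$. The language $L$ is *testable with a constant number of queries* if for every fixed $\epsilon>0$ the function $q_{L,\epsilon}(n)$ is bounded by a constant independent of $n$.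

*Examples.* The tester above gives $q_{L,\epsilon}(n)\le\lceil2/\epsilon\rceil$ for $L=\{0^k1^k\}$. Next, let $L$ be the set of binary words with an even number of ones. Changing one letter puts any nonempty word into $L$, so for $n>1/\epsilon$ no word is $\epsilon$-far, and the tester that accepts without looking is correct: $q_{L,\epsilon}(n)=0$. Finally, for a decidable language reading the whole input gives $q_{L,\epsilon}(n)\le n$.

## 2. Deterministic space, and an address counter in space $O(\log\log n)$

**Definition (space complexity).** The *space complexity* of $L$ is the number of work-tape cells, as a function of the input length $n$, used by a deterministic Turing machine with a read-only input tape that decides $L$.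

*Example.* For $\{0^k1^k\}$ check the shape $0^*1^*$ with finitely many states, then count the zeros and the ones and compare. The counters go up to $n$, so this is space $O(\log n)$.

With $o(\log n)$ cells we cannot even store the position of the input head. What can one do with $O(\log\log n)$ cells? The standard trick is to let the input carry its own counter. We need it later, so we do it in the required form.

We use the five letters $0,1,\mathsf M,\mathsf T,\mathsf P$ ("middle", "terminator", "padding").

**Definition (block word).** A *block word* is a word in $\big(\{0,1\}^+\,\mathsf M\,\{0,1\}^+\,\mathsf T\big)^+\mathsf P^*$. Its factors $\{0,1\}^+\mathsf M\{0,1\}^+\mathsf T$ are the *blocks* $0,1,2,\dots$; the part of a block before $\mathsf M$ is its *address*, the part between $\mathsf M$ and $\mathsf T$ its *value field*. For $0\le b<2^E$ let $\mathrm{bin}_E(b)$ be the $E$-bit binary expansion of $b$, **least significant bit first**. A block word is *well addressed with parameter $E$* if it has exactly $2^E$ blocks and block $b$ has address $\mathrm{bin}_E(b)$ for every $b$.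

*Example.* For $E=2$ the four addresses, in order, are $00,10,01,11$, so $00\mathsf M1\mathsf T\,10\mathsf M1\mathsf T\,01\mathsf M0\mathsf T\,11\mathsf M1\mathsf T\,\mathsf P\mathsf P$ is well addressed.

**Lemma 1 (addresses).** There is a deterministic procedure that uses space $O(\log\log n)$ on every input of length $n$ and accepts iff the input is a well-addressed block word. If it accepts, then $E$ is written on its tape, and $E\le\log n$.

*Proof.* First check with a finite automaton that the input is a block word.

For $i=1,2,\dots$ perform *stage $i$*, one left-to-right pass with a counter up to $i$. Reject if some address has fewer than $i$ bits. Let $\beta_b$ be the $i$-th bit of the address of block $b$, and let $\alpha_b=1$ iff its first $i-1$ bits are all $1$ (so $\alpha_b=1$ for all $b$ if $i=1$). Reject unless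
$$\beta_0=0,\qquad \beta_{b+1}=\beta_b\oplus\alpha_b\ \text{ for all consecutive blocks},\qquad \alpha_b=\beta_b=1\ \text{ for some block } b .$$
If the first address has exactly $i$ bits, stop the loop with $E:=i$. Then make one more pass: reject unless all addresses have exactly $E$ bits, the last block has address $1^E$, and no earlier block has it. Otherwise accept.

*What a passed stage means.* We claim that if stages $1,\dots,i$ pass, the first $i$ address bits of block $b$ are the expansion of $b\bmod2^i$. Induct on $i$, the case $i=0$ being empty. By induction the first $i-1$ bits of block $b$ represent $b\bmod 2^{i-1}$, so $\alpha_b=1$ iff $b\equiv-1\pmod{2^{i-1}}$, that is, iff adding 1 to $b$ sends a carry into bit $i$. Bit $i$ of $b$ starts at $0$ and flips exactly at these carries, and so does $\beta_b$. This proves the claim. Moreover the last condition of stage $i$ gives a block $b$ whose first $i$ bits are all $1$, so $b\equiv2^i-1\pmod {2^i}$; hence there are at least $2^i$ blocks, and $n\ge2^i$.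

*Space.* If stage $i\ge2$ is executed, then stage $i-1$ has passed, so $i\le1+\log n$. Stage $i$ stores $i$, a counter up to $i$, and a bounded number of bits: $O(\log i)=O(\log\log n)$. The final pass needs a counter up to $E+1$. This holds on every input, also on malformed ones with very long addresses.

*Correctness.* The loop ends at the latest when $i$ is the length of the first address. If the procedure accepts, stage $E$ has passed, so $E\le\log n$, and all addresses have $E$ bits and represent $b\bmod 2^E$. The first block with address $1^E$ is block $2^E-1$, and it is the last block. So there are exactly $2^E$ blocks with addresses $\mathrm{bin}_E(b)$. Conversely a well-addressed word passes every check. $\blacksquare$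

## 3. Is query complexity at most exponential in space?

The paper "Space Complexity vs. Query Complexity" (http://cs.haifa.ac.il/%7Eilan/online-papers/space-test06.pdf) compares these two measures. Three known facts set the scene.

* **(i)** (Alon et al.) Every regular language is testable with a constant number of queries.
* **(ii)** Every language in space $o(\log\log n)$ is regular.
* **(iii)** (Main result of that paper.) For any space complexity $s(n)\le\log n$ there is a language with space complexity $O(s(n))$ and query complexity $2^{\Omega(s(n))}$. Here $s$ is a suitably constructible function with $\log\log n\le s(n)\le\log n$, and the lower bound holds for some fixed $\epsilon>0$. In particular, some language in space $O(\log\log n)$ is not testable with a constant number of queries.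

We use (i) and (ii) once, in the corollary below; (iii) is context only. The paper then says:

> We conjecture that this exponential lower bound is best possible, namely that the query complexity of a languages is at most exponential in its space complexity.

The paper gives no more formal version. We work with the following reading, which is an interpretation.

**Conjecture.** Let $s:\mathbb N\to\mathbb N$ be any function with $s(n)\ge1$ for all $n$, and let $L$ have space complexity $O(s(n))$. Then for every fixed $\epsilon>0$ there is a constant $C=C(L,\epsilon)$, independent of $n$, with $q_{L,\epsilon}(n)\le2^{C s(n)}$ for all $n$.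

So: does little memory for an exact, many-pass decision force few queries for an approximate one? For a fixed $s$, we say *the conjecture holds for $s$* if every language of space $O(s)$ satisfies, for each $\epsilon>0$, $q_{L,\epsilon}(n)\le2^{Cs(n)}$ for all $n$, with $C=C(L,\epsilon)$.

**The two easy ranges.** If $s=o(\log\log n)$, a language of space $O(s)$ is regular by (ii), so by (i) its query complexity is bounded by a constant, say by $2^C$; and $2^C\le2^{Cs(n)}$ because $s\ge1$. If $s=\Omega(\log n)$, then $q_{L,\epsilon}(n)\le n\le 2^{Cs(n)}$ by reading everything, with $C$ large enough to cover the small $n$ too (again $s\ge1$). In both ranges the conjecture holds. The first interesting case is $s=\Theta(\log\log n)$, where it predicts $(\log n)^{O(1)}$ queries. There it fails badly.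

**Theorem 1.** For every $\delta\in(0,1)$ there are a language $L$ over a 5-letter alphabet, decidable in space $O(\log\log n)$, a constant $\epsilon>0$ and an $n_0$, such that $q_{L,\epsilon}(n)\ge n^{1-\delta}$ for **all** $n\ge n_0$. Moreover $q_{L,1/16}(n)\ge n^{1-\delta}$ for infinitely many $n$ (here $\epsilon=1/16$ does not depend on $\delta$).

**Theorem 2 (slightly more space).** Let $A:\mathbb N\to\mathbb N$ be nondecreasing, with $A(E)\ge2$ and $A(E)^2\lceil\log E\rceil\le E$ for all $E\ge E_0\ge4$, and let $A(E)$ be computable from $E$ (in binary) in space $O(A(E)\log E)$. Then there is a language in space $O(A(\lfloor\log n\rfloor)\cdot\log\log n)$ and lengths $n_E$ ($E\ge E_0$), strictly increasing in $E$, with $q_{L,1/16}(n_E)\ge n_E^{\,1-4/A(E)}$. In particular, if $A$ is unbounded, then $q_{L,1/16}(n)\ge n^{1-o(1)}$ along infinitely many $n$.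

*Example for Theorem 2.* $A(E)=\lceil\log E\rceil$ with $E_0=2^{11}$. For $E=2^{11}$ we need $11^3=1331\le2048$. For $2^{k-1}<E\le2^k$ with $k\ge12$ we need $k^3\le E$, and $k^3\le2^{k-1}$ holds: at $k=12$ it reads $1728\le2048$, and $((k+1)/k)^3\le2$ for $k\ge4$ carries it on. The space is $O((\log\log n)^2)$.

**Refutation.** Take $s(n)=\max(1,\lceil\log\log n\rceil)$ for $n\ge2$, $s(n)=1$ for $n<2$, and $\delta=1/2$ in Theorem 1. Then $2^{Cs(n)}=O((\log n)^C)$, which is eventually smaller than $n^{1/2}\le q_{L,\epsilon}(n)$, for every constant $C$. So the conjecture is false.

**Corollary (classification).** Let $s:\mathbb N\to\mathbb N$, $s\ge1$.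

* (a) If $s=o(\log\log n)$, the conjecture holds for $s$.
* (b) If $s=\Omega(\log\log n)$, the conjecture holds for $s$ if and only if $s=\Omega(\log n)$.

*Proof, granting Theorem 1.* Part (a) and the "if" in (b) are the two easy ranges. For the "only if", let $s=\Omega(\log\log n)$ and suppose the conjecture holds for $s$. The language $L$ of Theorem 1 with $\delta=1/2$ has space $O(\log\log n)$, hence $O(s)$. So for its $\epsilon$ there is $C>0$ with $n^{1/2}\le q_{L,\epsilon}(n)\le2^{Cs(n)}$ for all $n\ge n_0$. Thus $s(n)\ge\frac1{2C}\log n$ for all $n\ge n_0$, that is, $s=\Omega(\log n)$. $\blacksquare$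

Not settled here: whether a single language in space $O(\log\log n)$ can require $n^{1-o(1)}$ or $\Omega(n)$ queries.

It remains to prove Theorems 1 and 2. One construction serves both. In Theorem 1 we will take $A\equiv a$, a constant integer.

## 4. One Reed–Solomon code: at most $2^m$ queries from $m$ bits of memory

We recall four facts about a finite field $F$ and polynomials in $F[X]$. We write $[X^k]p$ for the coefficient of $X^k$ in $p$, and set $\deg 0=-1$ and $0^0=1$.

* A nonzero polynomial of degree $d$ has at most $d$ roots.
* For $k$ distinct points, evaluation is a bijection from the polynomials of degree $<k$ onto $F^k$ (Lagrange interpolation). Hence for $k\le t$ evaluation at $k$ points maps the polynomials of degree $<t$ *onto* $F^k$.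
* A surjective linear map between finite vector spaces sends the uniform distribution to the uniform distribution, since all fibers have the same size.
* $\mathbb F_{2^m}=\mathbb F_2[Y]/(f)$ for any irreducible $f$ of degree $m$; elements are coefficient vectors in $\{0,1\}^m$.

To force many queries we look for words that carry a secret $v\in F$ which cannot be seen from few coordinates. Shamir's scheme does this: choose $p$ uniformly among the polynomials of degree $\le t$ with $[X^t]p=v$, and publish $(p(z))_{z\in F}$. Any $t$ coordinates are uniform whatever $v$ is, because $p-vX^t$ is a uniform polynomial of degree $<t$.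

*By hand: $F=\mathbb F_4=\{0,1,\omega,\omega^2\}$, $t=1$.* Here $p=vX+c$ and the word is $(c,\ v+c,\ v\omega+c,\ v\omega^2+c)$. One coordinate tells nothing about $v$; two coordinates give $v=(p(z)-p(w))/(z-w)$. In $\mathbb F_4$ we have $\sum_zz^k=0$ for $k=0,1,2$ and $\sum_zz^3=1$. So
$$\sum_zp(z)=0,\qquad\sum_zzp(z)=0,\qquad\sum_zz^2p(z)=v .$$
The first two equations are consistency checks, the third reads off the secret. A machine that scans the word can evaluate each of them with one accumulator in $F$, that is, $2$ bits, if it is told $z$ at each coordinate.

So with $m$ bits of memory we check a code over $\mathbb F_{2^m}$ that hides its secret from $t$ queries, where $t<2^m$. This is exponential in the space, and here the approach stops: **a Reed–Solomon word over $\mathbb F_{2^m}$ has at most $2^m$ coordinates**, so $2^m$ field elements reveal everything. With $m=O(\log\log n)$ this is $(\log n)^{O(1)}$, exactly what the conjecture allows.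

To reach length $n$ one might put many short code words next to each other. This does not help. Let $C\subseteq\Sigma^\ell$ be nonempty, and let the property be that all $K$ consecutive blocks of length $\ell$ lie in $C$. If a word of length $n=K\ell$ is $\epsilon$-far, at least $\epsilon K$ blocks are outside $C$; otherwise we could repair the bad blocks with fewer than $\epsilon K\ell=\epsilon n$ changes. So reading $\lceil2/\epsilon\rceil$ random blocks completely gives a tester with $\lceil 2/\epsilon\rceil\ell$ queries, by the computation in Section 1.

Code words side by side are tested one at a time. So we stack them instead: we do not publish the value $p(z)$, but make it the secret of another code word.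

## 5. The tree code: distances and hiding thresholds multiply

**Definition (tree code).** Let $F$ be a finite field, $S_1,\dots,S_H\subseteq F$ nonempty, $R_h=|S_h|$, and $0\le t_h<R_h$. Set $C_0(v)=\{v\}$. For $1\le h\le H$ and $v\in F$ let $C_h(v)$ be the set of tuples $(y_z)_{z\in S_h}$ for which there is $p\in F[X]$ with
$$\deg p\le t_h,\qquad [X^{t_h}]p=v,\qquad y_z\in C_{h-1}(p(z))\ \text{ for all } z\in S_h .$$
Elements of $C_h(v)$ lie in $F^{R_1\cdots R_h}$. Its coordinates are the leaves of a tree in which a node of height $h$ has children indexed by $S_h$. The set $C_h(v)$ is never empty: use $p=vX^{t_h}$ and recurse.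

*Example.* $F=S_1=S_2=\mathbb F_4$, $t_1=t_2=1$. The root polynomial is $p=vX+c$, child $z$ has the secret $p(z)$, and the leaf $(z,z')$ carries $x_{z,z'}=p(z)z'+c_z$. Four leaves suffice to find $v$: two below $z$ give $p(z)$, two below $w\ne z$ give $p(w)$, and then $v=(p(z)-p(w))/(z-w)$. Three leaves do not, when $c$ and all $c_z$ are random: at most one child is queried twice. It reveals $p(z)$, which is uniform because $c$ is; each child queried once shows a uniform element because $c_{z}$ is uniform. So the threshold is $4=2\cdot2$.

**Lemma 2 (distance).** If $v\ne w$, $y\in C_h(v)$ and $y'\in C_h(w)$, then $y,y'$ differ in at least $\prod_{i\le h}(R_i-t_i)$ coordinates.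

*Proof.* Induct on $h$; for $h=0$ the single coordinates $v\neq w$ differ. For $h\ge1$ let $p,p'$ be polynomials for $y,y'$. Then $p-p'$ has degree exactly $t_h$, its top coefficient being $v-w\ne0$. So $p(z)\ne p'(z)$ for at least $R_h-t_h$ points $z\in S_h$, and for each of them the induction hypothesis applies to $y_z,y_z'$. $\blacksquare$

**Definition (the distributions $\mu_h^v$).** Let $\mu_0^v$ be the point mass at $v$. To sample $\mu_h^v$, choose $p$ uniformly among the polynomials of degree $\le t_h$ with $[X^{t_h}]p=v$, then sample $y_z\sim\mu_{h-1}^{p(z)}$ independently for $z\in S_h$. So $\mu_h^v$ is supported on $C_h(v)$. In the example above, $c$ and the $c_z$ are independent and uniform.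

**Lemma 3 (hiding).** If $Q$ is a set of coordinates with $|Q|<\prod_{i\le h}(t_i+1)$, then the law of $\mu_h^v$ restricted to $Q$ does not depend on $v$.

*Proof.* Induct on $h$. For $h=0$ the product is empty, so $|Q|<1$ and $Q=\emptyset$.

Let $h\ge1$. Let $Q_z$ be the part of $Q$ in child $z$, and call $z$ *exposed* if $|Q_z|\ge\prod_{i<h}(t_i+1)$. Let $Z$ be the set of exposed $z$. Then $|Z|\prod_{i<h}(t_i+1)\le|Q|<(t_h+1)\prod_{i<h}(t_i+1)$, so $|Z|\le t_h$.

Given $p$, the restriction to $Q$ has the product law of the $\mu_{h-1}^{p(z)}|_{Q_z}$ over $z\in S_h$. For $z\notin Z$ this factor is, by induction, one fixed law whatever $p(z)$ is. So the law on $Q$ depends only on the joint law of $(p(z))_{z\in Z}$. Now $p-vX^{t_h}$ is a uniform polynomial of degree $<t_h$, and evaluation at $|Z|\le t_h$ distinct points maps these polynomials onto $F^Z$. So $(p(z))_{z\in Z}$ is a fixed vector plus a uniform one: it is uniform on $F^Z$ for every $v$. $\blacksquare$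

## 6. Balancing distance against hiding: degrees $t_h=\lfloor R_h/H\rfloor$

We have to choose the degrees. With $m=O(\log\log n)$ and $N$ leaves, where $\log N$ is of order $\log n$, the height $H\approx\log N/m$ tends to infinity. The natural choice $t_h=R_h/2$ is then too greedy: Lemma 2 guarantees only a fraction $2^{-H}$, and this is the truth. In fact for $y\in C_h(v)$ and $w\ne v$ there is always a $y'\in C_h(w)$ at distance exactly $\prod_{i\le h}(R_i-t_i)$: pick $T\subseteq S_h$ with $|T|=t_h$, let $p'=p+(w-v)\prod_{s\in T}(X-s)$, keep $y'_z=y_z$ for $z\in T$, and recurse at the $R_h-t_h$ other $z$. So no fixed $\epsilon$ would survive.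

With $t_h\approx R_h/H$ the guaranteed fraction is about $(1-1/H)^H\ge1/4$. The price is a factor $H^H$ in the hiding threshold $\prod(t_h+1)\ge N/H^H$. If $m=a\log E$ and $N=2^E$, then $H\approx E/(a\log E)$ and $H^H\le2^{E/a+o(E)}$, a loss of only $N^{1/a+o(1)}$. Large $a$ makes this small. Here are the exact parameters.

**Parameters.** Fix $A,E_0$ as in Theorem 2, and let $E\ge E_0$. Put
$$m=A(E)\lceil\log E\rceil,\quad q=2^m,\quad H=\lceil E/m\rceil,\quad \rho=E-m(H-1)\in\{1,\dots,m\},\quad N=2^E .$$
Since $A(E)^2\lceil\log E\rceil\le E$, we have $m\le E/A(E)\le E/2$, so $2\le H\le E$. Let $F=\mathbb F_{2^m}=\mathbb F_2[Y]/(f_m)$, where $f_m$ is the lexicographically first irreducible polynomial of degree $m$ over $\mathbb F_2$, and identify $F$ with $\{0,1\}^m$ via coefficient vectors. Let $S_h=F$ for $1\le h<H$, and let $S_H$ be the $\mathbb F_2$-subspace of the elements whose last $m-\rho$ coordinates are $0$. With $R_h=|S_h|$ put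
$$t_h=\lfloor R_h/H\rfloor,\qquad\text{and note}\qquad \prod_{h=1}^HR_h=2^{m(H-1)+\rho}=N .$$
Since $t_h\le R_h/2<R_h$, this is a tree code with $N$ coordinates. It is allowed that $t_H=0$.

*Example.* For $A\equiv2$ one may take $E_0=20$: the condition is $4\lceil\log E\rceil\le E$, which reads $20\le E$ for $20\le E\le32$ and follows from $4k\le2^{k-1}+1$ for $2^{k-1}<E\le2^k$, $k\ge6$. For $E=25$ we get $m=10$, $H=3$, $\rho=5$, $(R_1,R_2,R_3)=(1024,1024,32)$ and $(t_1,t_2,t_3)=(341,341,10)$.

Since $R_i-t_i\ge R_i(1-1/H)$ and $(1-1/H)^H\ge\frac14$ for $H\ge2$, Lemma 2 gives:
$$\text{elements of } C_H(0) \text{ and } C_H(1) \text{ differ in at least } N/4 \text{ coordinates.}\tag{1}$$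
Since $t_h+1>R_h/H$, the threshold in Lemma 3 satisfies
$$\prod_{h=1}^H(t_h+1)\ \ge\ 2^E/H^H.\tag{2}$$

**Addresses of leaves.** For $0\le b<N$ the digit $d_i(b)\in S_i$ consists of the bits $m(i-1)+1,\dots,\min(mi,E)$ of $\mathrm{bin}_E(b)$, with $m-\rho$ zeros appended for $i=H$. This indexes the coordinates of $F^N$: $d_H$ selects the child of the root, and so on down to $d_1$. A node of height $h$ is given by $(d_{h+1},\dots,d_H)$. The bits are written least significant first, so the leaves below this node agree in the high-order bits and run through all values of the bits $1,\dots,\min(mh,E)$. They form an interval of addresses, and the last one is the one whose bits $1,\dots,\min(mh,E)$ are all $1$. In the example, a node of height $2$ is a value of bits $21$ to $25$, and it has $2^{20}$ consecutive leaves.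

## 7. From field elements to words over five letters

**What this step is for.** The alphabet must be fixed, so each $x_b\in F$ has to be spelled out, and its address has to be on the input. The address takes $E$ bits, far more than the $m$ bits of $x_b$. If we spelled $x_b$ with $m$ bits, changing all of them would change only a vanishing fraction of the word. So we encode $x_b$ by a long code with constant relative distance.

**Definition (Hadamard code).** For $v\in F=\{0,1\}^m$ let $\mathrm{Had}(v)=(\langle u,v\rangle)_{u\in\{0,1\}^m}\in\{0,1\}^{2^m}$, with $u$ in lexicographic order and inner product over $\mathbb F_2$.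

If $v\ne w$, then $\mathrm{Had}(v),\mathrm{Had}(w)$ differ in exactly $2^{m-1}$ positions, since $\langle u,v-w\rangle$ is a nonzero linear form in $u$. *Example,* $m=2$: $\mathrm{Had}(01)=0101$ and $\mathrm{Had}(11)=0110$ differ in $2$ positions.

**Definition (the language).** Let $\Sigma=\{0,1,\mathsf M,\mathsf T,\mathsf P\}$. For $x\in F^N$ let $w_E(x)$ be the concatenation, for $b=0,1,\dots,N-1$, of the blocks
$$\mathrm{bin}_E(b)\ \mathsf M\ \mathrm{Had}(x_b)\ \mathsf T .$$
A block has length $B_E=E+2+2^m$, so $w_E(x)$ has length $n_E=2^EB_E$. Put
$$W_E=\{w_E(x):x\in C_H(0)\},\qquad L=\bigcup_{E\ge E_0}W_E\,\mathsf P^* .$$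

**Estimates.** Since $A(E)\ge2$ and $E\ge4$, $2^m\ge E^2\ge E+2$, hence
$$2^m\ge B_E/2 .\tag{3}$$
Since $A$ is nondecreasing, $m$ and $B_E$ are nondecreasing in $E$, hence
$$n_{E+1}\ge2n_E .\tag{4}$$

## 8. The query lower bound

**Lemma 4.** Let $n\ge n_{E_0}$, let $E$ be maximal with $n_E\le n$, and let $\epsilon\le\frac{n_E}{16n}$. Then $q_{L,\epsilon}(n)\ge\prod_{h=1}^H(t_h+1)\ge2^E/H^H$.

*Proof.* For $x\in F^N$ put $\hat x=w_E(x)\mathsf P^{\,n-n_E}\in\Sigma^n$. We show that $\hat x\in L$ for secret $0$, that $\hat x$ is far for secret $1$, and that few queries cannot tell the two apart.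

**Step 1: secret $0$ gives members.** If $x\in C_H(0)$, then $\hat x\in L$ by definition.

**Step 2: secret $1$ gives far words.** Let $x\in C_H(1)$ and $y\in L\cap\Sigma^n$. Then $y\in W_{E'}\mathsf P^{\,n-n_{E'}}$ for some $E'$ with $n_{E'}\le n$, so $E'\le E$ by (4).

* If $E'<E$, then at the positions $n_{E'}+1,\dots,n_E$ the word $y$ has the letter $\mathsf P$ and $\hat x$ does not. By (4) these are $n_E-n_{E'}\ge n_E/2$ differences.
* If $E'=E$, then by (1) at least $N/4$ blocks carry different field elements, and by (3) each gives $2^{m-1}\ge B_E/4$ differences. In total at least $NB_E/16=n_E/16$.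

In both cases there are at least $n_E/16\ge\epsilon n$ differences, so $\hat x$ is $\epsilon$-far from $L$.

**Step 3: indistinguishability.** A query to a letter of $\hat x$ returns either a constant (an address bit, $\mathsf M$, $\mathsf T$ or $\mathsf P$) or a function of a single coordinate $x_b$. Consider a deterministic adaptive algorithm that makes fewer than $\prod_h(t_h+1)$ queries, as a decision tree. Each leaf of the tree is reached iff the coordinates of $x$ in a set $Q$ belonging to that leaf satisfy a certain condition, and $|Q|<\prod_h(t_h+1)$. By Lemma 3 with $h=H$, this has the same probability for $x\sim\mu_H^0$ and for $x\sim\mu_H^1$. Summing over the accepting leaves, the acceptance probabilities under $\mu_H^0$ and $\mu_H^1$ are equal. A randomized algorithm is a random choice of deterministic ones, so averaging over its coins gives the same equality.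

A tester would accept with probability at least $2/3$ under $\mu^0_H$ (Step 1) and at most $1/3$ under $\mu^1_H$ (Step 2). So no $\epsilon$-tester makes fewer than $\prod_h(t_h+1)$ queries. The last inequality of the lemma is (2). $\blacksquare$

**Lemma 5 (the bound in terms of $n_E$).** For all $E\ge E_0$, $\ 2^E/H^H\ge n_E^{\,1-4/A(E)}$.

*Proof.* Write $A=A(E)$. From $H\le E$, $H\le E/m+1$ and $m\ge A\log E$,
$$H\log H\le\Big(\frac Em+1\Big)\log E\le\frac EA+\log E .$$
From (3), $B_E\le2^{m+1}$, and $m\le E/A$, so $\log n_E=E+\log B_E\le E+E/A+1$. Together
$$\log\big(2^E/H^H\big)\ge E-\frac EA-\log E\ge\log n_E-\frac{2E}A-\log E-1 .$$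
It remains to see that $\frac{2E}A+\log E+1\le\frac4A\log n_E$. Since $\log n_E\ge E$, it suffices that $\log E+1\le 2E/A$. By hypothesis $A\le\sqrt{E/\lceil\log E\rceil}$, so $2E/A\ge2\sqrt{E\lceil\log E\rceil}\ge2\log E\ge\log E+1$, using $E\ge\log E$ and $E\ge4$. $\blacksquare$

## 9. Membership in $C_H(0)$ as a list of linear equations

**What this step is for.** We have to decide $x\in C_H(0)$ with $O(m)$ bits. The obvious method computes the secrets bottom-up: scan the leaves and keep one partial sum for every level of the tree. That is $H$ field elements, hence $Hm\ge E$ bits. Since $\log n_E\le E+E/A(E)+1$, this is $\Omega(\log n_E)$ bits. The way out is to unfold the recursion. The secret of a node is a *linear functional of the leaves* below it, and the coefficient of a leaf is a product of powers of its own address digits. So one accumulator is enough, and the address printed next to the leaf supplies the coefficient.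

**Lemma 6 (power sums).** Let $S\subseteq F$ be an additive subgroup, $|S|=R\ge2$, let $\gamma=\prod_{s\in S\setminus\{0\}}s\ne0$, and let $p\in F[X]$ have degree $\le R-1$. For $-1\le\tau\le R-1$:
$$\deg p\le\tau\quad\Longleftrightarrow\quad\sum_{z\in S}z^jp(z)=0\ \text{ for all }0\le j\le R-2-\tau .$$
If $\deg p\le\tau$ and $\tau\ge0$, then $\sum_{z\in S}z^{R-1-\tau}p(z)=\gamma\,[X^\tau]p$.

*Proof.* If $\deg g\le R-1$, Lagrange interpolation $g=\sum_{z\in S}g(z)\prod_{s\in S\setminus\{z\}}\frac{X-s}{z-s}$ gives
$$[X^{R-1}]g=\sum_{z\in S}\frac{g(z)}{\prod_{s\in S\setminus\{z\}}(z-s)}=\gamma^{-1}\sum_{z\in S}g(z),$$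
because $z-s$ runs over $S\setminus\{0\}$. Apply this to $g=X^jp$ whenever $\deg p+j\le R-1$. If $\deg p\le\tau$, then for $j\le R-2-\tau$ we have $\deg g\le R-2$, so the sum is $0$; for $j=R-1-\tau$ the sum is $\gamma[X^\tau]p$. Conversely, if $\deg p=d>\tau$, then $j=R-1-d$ satisfies $0\le j\le R-2-\tau$, and the sum for this $j$ is $\gamma[X^d]p\ne0$. $\blacksquare$

For $S=F$ we have $\gamma=1$: in the product of all nonzero elements pair each element with its inverse; the only one that is its own inverse is $1$, as $z^2=1$ means $(z-1)^2=0$. The three equations over $\mathbb F_4$ in Section 4 are the case $R=4$, $\tau=1$.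

Now let $t=\lfloor q/H\rfloor$, which is $t_h$ for every $h<H$, and $D=q-1-t$. For $x\in F^N$ and a node $u$ of height $h<H$ put
$$V(u)=\sum_{b\text{ below }u}\Big(\prod_{i\le h}d_i(b)^D\Big)x_b .$$
A leaf has $V=x_b$. The leaves below the child $u_z$ are those with $d_h(b)=z$, so
$$V(u)=\sum_{z\in F}z^D\,V(u_z)\qquad(1\le h<H).\tag{5}$$

**Lemma 7.** For $x\in F^N$ we have $x\in C_H(0)$ iff both hold:

* (i) for every node $u$ of height $h$, $1\le h<H$, with children $u_z$ ($z\in F$): $\ \sum_{z\in F}z^jV(u_z)=0$ for $0\le j\le q-2-t$;
* (ii) for the root, with children $u_z$ ($z\in S_H$): $\ \sum_{z\in S_H}z^jV(u_z)=0$ for $0\le j\le R_H-1-t_H$.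

*Proof.* **Step 1: below the root.** We claim that for a node $u$ of height $h<H$ and $v\in F$: $x|_u\in C_h(v)$ iff (i) holds at all nodes of height $\ge1$ in the subtree of $u$ (including $u$), and $v=V(u)$.

Induct on $h$; for $h=0$ the statement is $x_b=v$ iff $v=V(u)=x_b$. Let $h\ge1$. By definition, $x|_u\in C_h(v)$ iff there is $p$ with $\deg p\le t$, $[X^t]p=v$ and $x|_{u_z}\in C_{h-1}(p(z))$ for all $z\in F$. By induction the last condition says that (i) holds at all nodes of height $\ge1$ strictly below $u$, and $p(z)=V(u_z)$ for all $z$. So $x|_u\in C_h(v)$ iff (i) holds strictly below $u$ and the unique polynomial of degree $\le q-1$ that takes the values $V(u_z)$ on $F$ has degree $\le t$ and $X^t$-coefficient $v$. By Lemma 6 with $S=F$, $R=q$, $\tau=t$, $\gamma=1$, the degree condition is (i) at $u$, and, given it, the coefficient is $\sum_zz^{q-1-t}V(u_z)$, which is $V(u)$ by (5). This proves the claim.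

**Step 2: the root.** In $C_H(0)$ the root polynomial has degree $\le t_H$ and $X^{t_H}$-coefficient $0$, that is, degree $\le t_H-1$. So by Step 1, $x\in C_H(0)$ iff (i) holds at all nodes of height $1\le h<H$ and the function $z\mapsto V(u_z)$ on $S_H$ is given by a polynomial of degree $\le t_H-1$. The set $S_H$ is an additive subgroup with $R_H=2^\rho\ge2$ elements. By Lemma 6 with $S=S_H$, $\tau=t_H-1\ge-1$, the latter is (ii). $\blacksquare$

## 10. Deciding $L$ in space $O(\log\log n)+O(A(E)\log E)$

Let the input have length $n$.

**Step 1: shape and addresses.** Run the procedure of Lemma 1, and reject if it rejects. This uses $O(\log\log n)$ space on every input. Afterwards the input is a well-addressed block word with parameter $E\le\log n$, and $E$ is on the tape.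

**Step 2: parameters.** Reject if $E<E_0$. Compute $A(E)$ in space $O(A(E)\log E)$, then $m,H,\rho$, and with $O(m)$-bit numbers $q,R_H,t,t_H,D$. Find $f_m$ by exhaustive search: run through the polynomials of degree $m$ over $\mathbb F_2$ in lexicographic order, and for each run through all polynomials of degree $1,\dots,m-1$ and test divisibility by long division. This takes $O(m)$ space, and so does arithmetic in $F$ once $f_m$ is stored.

**Step 3: value fields.** For each block check that the value field has length exactly $2^m$, with an $(m+1)$-bit counter, and that it is a Hadamard codeword: the bit at the unit vector $u=e_k$ is $\langle e_k,v\rangle=v_k$, so read the $m$ bits of the candidate $v$ there; then go back to the start of the field and compare every bit with $\langle u,v\rangle$. Space $O(m)$. If nothing is rejected, the input is $w_E(x)\mathsf P^k$ for some $x\in F^N$ and $k\ge0$, and it belongs to $L$ iff $x\in C_H(0)$, since a word in $W_{E'}\mathsf P^*$ has addresses of length $E'$ and $w_E$ is injective.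

**Step 4: the equations of Lemma 7.** For every $h\in\{1,\dots,H\}$ and every $j$ in the range of Lemma 7 for height $h$ (that is, $j\le q-2-t$ for $h<H$ and $j\le R_H-1-t_H$ for $h=H$) make one left-to-right pass with an accumulator $c\in F$, initially $0$. For each block $b$:

* scan the address digit by digit and compute $\kappa_b=d_h(b)^j\prod_{i<h}d_i(b)^D$, with $0^0=1$; the exponents have at most $m$ bits, and repeated multiplication with a counter needs $O(m)$ space;
* read $x_b$ from the value field and put $c\leftarrow c+\kappa_bx_b$;
* if the bits $1,\dots,\min(mh,E)$ of the address are all $1$, then reject if $c\ne0$, and otherwise go on with $c=0$.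

The last test fires exactly at the last leaf below each node of height $h$. The leaves below a node form an interval and $c$ was $0$ before it, so at that moment, for the node $u$ just completed,
$$c=\sum_{b\text{ below }u}d_h(b)^j\prod_{i<h}d_i(b)^D\,x_b=\sum_zz^jV(u_z).$$
So all passes succeed iff (i) and (ii) of Lemma 7 hold. If no pass rejects, accept.

**Space.** Step 4 stores $h$, $j$, positions inside a block, the current digit, partial products, and $c$: $O(m+\log E)=O(m)$ bits. By Lemma 7 the procedure decides $L$; it always halts. Its space is $O(\log\log n)+O(A(E)\log E)$, where the second term occurs only if Step 1 was passed, and then $E\le\log n$. Since $A$ is nondecreasing, this is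
$$O\big(A(\lfloor\log n\rfloor)\cdot\log\log n\big),\qquad\text{and}\qquad O(\log\log n)\ \text{ if } A\equiv a \text{ is constant.}\tag{6}$$

## 11. Proofs of Theorems 1 and 2

**Theorem 2.** The space bound is (6). By (4) the lengths $n_E$ are strictly increasing. For $n=n_E$ the maximal index in Lemma 4 is $E$ itself and $\epsilon=1/16$ is allowed, so Lemmas 4 and 5 give $q_{L,1/16}(n_E)\ge2^E/H^H\ge n_E^{\,1-4/A(E)}$. If $A$ is unbounded, then $A(E)\to\infty$ by monotonicity, and the exponent is $1-o(1)$. $\blacksquare$

**Theorem 1.** Let $A\equiv a$ with a constant integer $a\ge8/\delta$, and let $E_0\ge4$ be so large that $a^2\lceil\log E\rceil\le E$ for all $E\ge E_0$. Then the hypotheses of Theorem 2 hold, $L$ has space $O(\log\log n)$ by (6), and $4/a\le\delta/2$.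

*Infinitely many $n$, $\epsilon=1/16$.* As just shown, $q_{L,1/16}(n_E)\ge n_E^{\,1-4/a}\ge n_E^{\,1-\delta}$ for all $E\ge E_0$.

*All large $n$.* For lengths between $n_E$ and $n_{E+1}$ the padding dilutes the distance, and we must see that it does so only by a constant factor. Since $\lceil\log(E+1)\rceil\le\lceil\log E\rceil+1$, passing from $E$ to $E+1$ increases $m$ by at most $a$. With $E+3\le2(E+2)$ this gives $B_{E+1}\le2(E+2)+2^a2^m\le2^aB_E$, so $n_{E+1}\le2^{a+1}n_E$. Let $n\ge n_{E_0}$ and let $E$ be maximal with $n_E\le n$. Then $n<n_{E+1}\le2^{a+1}n_E$, so $n_E>n/2^{a+1}$ and $\frac{n_E}{16n}>2^{-(a+5)}$. So Lemma 4 applies with $\epsilon=2^{-(a+5)}$, and with Lemma 5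
$$q_{L,\epsilon}(n)\ge n_E^{\,1-4/a}\ge n_E^{\,1-\delta/2}\ge\Big(\frac n{2^{a+1}}\Big)^{1-\delta/2}\ge n^{1-\delta},$$
where the last step holds as soon as $n^{\delta/2}\ge2^{a+1}$. So $n_0=\max\big(n_{E_0},\lceil2^{2(a+1)/\delta}\rceil\big)$ works. $\blacksquare$
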